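# Products of two tetrahedra in $\mathbf R^6$ are scissors congruent to cylinders of height 1

## 1. Polytopes, cylinders, orthoschemes and the group $\mathcal P^n$

**Definition (polytope).** A polytope in $\mathbf R^n$ is a finite union of nondegenerate $n$-simplices.

It need not be convex or connected: in the plane, an L-shaped region and a pair of disjoint triangles are both polytopes; a triangle with a segment attached is not. Given finitely many hyperplanes in $\mathbf R^n$, call the closures of the connected components of their complement *cells*. A bounded cell is a convex polytope with nonempty interior, hence a finite union of simplices with disjoint interiors. Let $P$ be a polytope, and suppose that the list of hyperplanes contains all those spanned by facets of the simplices that compose $P$. Each open cell lies wholly inside or wholly outside each of these simplices, and the open cells inside a simplex are dense in it. So $P$ is the union of the cells that it contains. Consequently $P$ is a union of simplices with disjoint interiors, and for polytopes $P,Q$ the closure of $P\setminus Q$ and the closure of the interior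 of $P\cap Q$ are polytopes or empty.

**Definition (scissors congruence).** Two polytopes $P,Q\subset\mathbf R^n$ are scissors congruent if $P=\bigcup_{i=1}^kP_i$ and $Q=\bigcup_{i=1}^kQ_i$, where the $P_i$ and $Q_i$ are polytopes, the $P_i$ have pairwise disjoint interiors, the $Q_i$ have pairwise disjoint interiors, and for each $i$ some isometry of $\mathbf R^n$ (any element of the full isometry group) carries $P_i$ onto $Q_i$.

This is an equivalence relation. For transitivity, suppose that $Q$ is cut into pieces $Q_i$ in one comparison and $Q_j'$ in another. Use the closures of the interiors of the $Q_i\cap Q_j'$ as a common refinement.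

As an example, every triangle is scissors congruent to a rectangle. Put the longest side on the base from $(0,0)$ to $(c,0)$, with apex $(x,h)$, $0\le x\le c$. Cut along the horizontal line at height $h/2$, and cut the upper part along the altitude. The left upper piece has vertices $(x/2,h/2),(x,h/2),(x,h)$. The half-turn about $(x/2,h/2)$ carries it to the triangle $(x/2,h/2),(0,h/2),(0,0)$, which fills the missing left corner. The right side is the same, and the result is the rectangle $[0,c]\times[0,h/2]$.

**Definition (orthogonal product).** If $P\subset\mathbf R^p$ and $Q\subset\mathbf R^q$ are polytopes, their orthogonal product is $P\times Q\subset\mathbf R^p\times\mathbf R^q=\mathbf R^{p+q}$. An orthogonal product of 3-simplices in $\mathbf R^6$ is $\Delta_1\times\Delta_2\subset\mathbf R^3\times\mathbf R^3$ with $\Delta_1,\Delta_2$ two 3-simplices.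

For instance, a triangle times a segment is a right prism in $\mathbf R^3$, and a tetrahedron times a tetrahedron is a convex polytope in $\mathbf R^6$ with $16$ vertices.

**Definition (cylinder).** For $n\ge2$, an orthogonal cylinder of height $h>0$ in $\mathbf R^n$ is $B\times[0,h]$, where the base $B$ is a polytope in $\mathbf R^{n-1}$.

A rectangle $[0,w]\times[0,h]$ is the basic example. Rectangles of equal area are scissors congruent (the classical Wallace–Bolyai–Gerwien theorem: polygons of equal area are scissors congruent), so in the plane the height can be changed to 1 at will.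

**Definition (orthoscheme).** For orthonormal $e_1,\dots,e_n$ and legs $a_1,\dots,a_n>0$ put
$$O(a_1,\dots,a_n)=\Big\{\sum_i t_ia_ie_i:\ 1\ge t_1\ge\dots\ge t_n\ge0\Big\}.$$
This is the simplex with vertices $P_j=\sum_{i\le j}a_ie_i$, $0\le j\le n$: one walks from $P_0$ along $n$ pairwise orthogonal steps. Conversely, $n+1$ points whose consecutive differences are pairwise orthogonal and nonzero span an orthoscheme, with those lengths as legs. Walking backward gives
$$O(a_1,\dots,a_n)\cong O(a_n,\dots,a_1).\tag{1}$$
In dimension 3 write $T(a,b,c)=O(a,b,c)$, so $T(a,b,c)\cong T(c,b,a)$. Examples: $O(a,b)$ is a right triangle with legs $a,b$; $T(1,1,1)=\{1\ge t_1\ge t_2\ge t_3\ge0\}$ is one of the six congruent tetrahedra into which the orderings of the coordinates cut the unit cube.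

**Definition (the group $\mathcal P^n$).** For $n\ge1$, $\mathcal P^n$ is the abelian group generated by symbols $[P]$, $P$ a polytope in an $n$-dimensional Euclidean space, with the relations $[P]=[P_1]+[P_2]$ whenever $P=P_1\cup P_2$ with disjoint interiors, and $[gP]=[P]$ for isometries $g$. Null sets get class $0$.

For example, finitely many intervals of total length $\ell$ can be laid end to end to form $[0,\ell]$, so in $\mathcal P^1$ every polytope satisfies $[P]=[\,[0,\ell]\,]$ with $\ell$ its length, and $\mathcal P^1\cong\mathbf R$.

What does an equality in $\mathcal P^n$ mean? Scissors congruence classes, with the empty class adjoined, form a commutative monoid $M$ under disjoint union of isometric copies. Sending $[P]$ to the class of $P$ respects the relations of $\mathcal P^n$. Conversely, scissors congruent polytopes have equal symbols, so $P\mapsto[P]$ is a well-defined additive map on $M$. Hence $\mathcal P^n$ is the Grothendieck group of $M$, and $[P]=[Q]$ if and only if $P\sqcup R$ and $Q\sqcup R$ are scissors congruent for some $R$. The auxiliary $R$ is removed by a theorem that we cite.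

**Theorem (Z) (Zylev; Dokl. Akad. Nauk SSSR 161 (1965); see C.-H. Sah, *Hilbert's Third Problem: Scissors Congruence*, 1979).** If $P\sqcup R$ and $Q\sqcup R$ are scissors congruent, then $P$ and $Q$ are scissors congruent. Hence $[P]=[Q]$ in $\mathcal P^n$ if and only if $P$ and $Q$ are scissors congruent.

For fixed $Q$ the map $P\mapsto[P\times Q]$ respects both kinds of relations, and likewise in $Q$. So $[P]\cdot[Q]=[P\times Q]$ defines a biadditive, commutative, associative product $\mathcal P^p\times\mathcal P^q\to\mathcal P^{p+q}$.

**Definition (cylinder subgroups).** For $n\ge2$ let $C^n\subset\mathcal P^n$ be the subgroup generated by all $[B\times[0,h]]$, $h>0$, and $C^n_1\subset C^n$ the subgroup generated by those with $h=1$. Put $C^1=\mathcal P^1$, which is generated by intervals.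

Since $(B\times[0,h])\times Q\cong(B\times Q)\times[0,h]$, we have
$$C^p\cdot\mathcal P^q\subset C^{p+q}.\tag{2}$$
As an example, every triangle is scissors congruent to a rectangle, so $\mathcal P^2=C^2$. With (2), every product with a factor of dimension 1 or 2 lies in the cylinder subgroup.

## 2. Jessen's problem in $\mathbf R^6$

In the plane every polytope can be cut and reassembled into a rectangle of height 1. By Jessen, every 4-dimensional polytope is scissors congruent to an orthogonal cylinder of height 1 with base a polytope in $\mathbf R^3$. It is also known that every even-dimensional polytope is scissors congruent to a finite union, with pairwise disjoint interiors, of orthogonal products of polytopes of properly lower dimensions. As the problem is posed, in "Homology of Euclidean groups of motions made discrete and Euclidean scissors congruences", dimension 6 is the first in which it is not known whether every polytope is scissors congruent to a cylinder of height 1. Products $1\cdot5$ and $2\cdot4$ give no trouble, by (2). What remains is Jessen's problem: *is every orthogonal product of 3-simplices in $\mathbf R^6$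 scissors congruent to an orthogonal cylinder of height 1, with base some polytope in $\mathbf R^5$?*

The answer is yes. We shall prove the following.

**Theorem 1.** If $\Delta_1,\Delta_2$ are 3-simplices, then $\Delta_1\times\Delta_2\subset\mathbf R^6$ is scissors congruent to $B\times[0,1]$ for some polytope $B\subset\mathbf R^5$.

**Theorem 2.** Every polytope in $\mathbf R^6$ is scissors congruent to $B\times[0,1]$ for some polytope $B\subset\mathbf R^5$.

**Theorem 3.** Let $P=P_1\times\dots\times P_k\subset\mathbf R^n$ ($k\ge2$) be an orthogonal product of polytopes of dimensions $d_1,\dots,d_k\ge1$. If some $d_i\in\{1,2,4,6\}$, or if at least two of the $d_i$ equal $3$, then $P$ is scissors congruent to an orthogonal cylinder of height 1. Consequently, for $n\in\{2,3,4,5,6,7,9,11\}$, every orthogonal product of at least two polytopes in $\mathbf R^n$ is scissors congruent to an orthogonal cylinder of height 1.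

The proof has two halves of different character. Sections 3–9 show $[\Delta_1\times\Delta_2]\in C^6$ by explicit geometry. Sections 10 and 11 convert membership in $C^n$ into an actual cylinder of height 1.

## 3. Tetrahedra that are prisms, and one that is not

The simplest case of the problem is when one factor is itself scissors congruent to a prism. Here is such a tetrahedron.

**Lemma 1 (equal legs; Hill).** $T(b,b,b)$ is scissors congruent to a right prism over a triangle. Hence $[T(b,b,b)]\cdot[Y]\in C^6$ for every 3-dimensional polytope $Y$.

*Proof.* By scaling let $b=1$.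

**Step 1: a screw motion on an infinite prism.** The purpose is to see $T(1,1,1)$ as a fundamental domain. Let
$$R=\{x\in\mathbf R^3:\ x_1\ge x_2\ge x_3\ge x_1-1\},\qquad s(x_1,x_2,x_3)=(x_3+1,x_1,x_2).$$
The map $s$ is an isometry, and $s(R)=R$: the conditions for $s(x)\in R$ read $x_3+1\ge x_1\ge x_2\ge x_3$, which are the conditions for $x\in R$. For $x\in R$ extend $(x_1,x_2,x_3)$ to a sequence $(x_i)_{i\in\mathbf Z}$ by $x_{i+3}=x_i-1$. It is nonincreasing because $x_3\ge x_1-1=x_4$. Moreover $(sx)_i=x_{i-1}$, since $(sx)_1=x_3+1=x_0$.

**Step 2: the copies $s^kT$ tile $R$.** Let $T=\{1\ge x_1\ge x_2\ge x_3\ge0\}$. Since $x_0=x_3+1$, we have $T=\{x\in R:\ x_1\le1\le x_0\}$; the inequality $x_3\ge x_1-1$ is automatic on $T$. Therefore $s^kx\in T$ if and only if $x_{1-k}\le1\le x_{-k}$. The sequence is nonincreasing and unbounded in both directions, so this holds for some $k$, and for exactly one $k$ if no $x_i$ equals $1$. Hence the sets $s^kT$, $k\in\mathbf Z$, tile $R$.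

**Step 3: a prism that also tiles.** Let $D=\{x\in R:\ 0\le x_1+x_2+x_3\le1\}$. Since $s$ raises the coordinate sum by $1$, $s^kD=\{x\in R: k\le x_1+x_2+x_3\le k+1\}$, and these sets tile $R$ too. As $R$ is invariant under translation along $(1,1,1)$, $D$ is a right prism over $R\cap\{x_1+x_2+x_3=0\}$. That base is cut out by three half-planes and is bounded, because $x_1-x_3\le1$ bounds all differences. It is the triangle with vertices $(0,0,0)$, $(\frac13,\frac13,-\frac23)$, $(\frac23,-\frac13,-\frac13)$. (Check: it is equilateral with side $\sqrt{2/3}$ and area $\sqrt3/6$; the height of $D$ is $1/\sqrt3$, so $\mathrm{vol}\,D=1/6=\mathrm{vol}\,T$.)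

**Step 4: compare the two tilings.** On $T$ the coordinate sum lies in $[0,3]$, so $T=\bigcup_{k=0}^2(T\cap s^kD)$ with disjoint interiors. Since the $s^{-k}T$ tile $R$, the set $D$ is the union of the sets $D\cap s^{-k}T=s^{-k}(s^kD\cap T)$, which are null unless $k\in\{0,1,2\}$. So up to null sets $D=\bigcup_{k=0}^2s^{-k}(T\cap s^kD)$ with disjoint interiors. The same three convex pieces make up $T$ and $D$.

The last claim follows from $([0,h]\times\text{triangle})\times Y=[0,h]\times(\text{triangle}\times Y)$. $\square$

In this case height 1 can be reached by hand. Replace the triangle by a rectangle $[0,u]\times[0,v]$ and recut $[0,h]\times[0,u]$ into $[0,1]\times[0,hu]$. Then $T(b,b,b)\times Y$ is scissors congruent to $[0,1]\times([0,hu]\times[0,v]\times Y)$.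

The first thing to try is therefore to do this for every tetrahedron: turn $\Delta_1$ into a cylinder inside $\mathbf R^3$, then multiply by $\Delta_2$. This fails. A 3-dimensional cylinder $B\times[0,h]$ has polygonal base, and $B$ is scissors congruent to a square, so $B\times[0,h]$ is scissors congruent to a box $[0,\alpha]\times[0,\beta]\times[0,\gamma]$. With $s^3=\alpha\beta\gamma$, recut $[0,\alpha]\times[0,\beta]$ into $[0,s]\times[0,\alpha\beta/s]$ and then $[0,\alpha\beta/s]\times[0,\gamma]$ into $[0,s]\times[0,s]$. So every cylinder in $\mathbf R^3$ is scissors congruent to a cube. By Dehn's theorem the regular tetrahedron is not scissors congruent to a cube. So for a regular $\Delta_1$ no cutting inside the first $\mathbf R^3$ will do, and the cuts must mix the two factors.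

## 4. Indicator functions and the signed cutting of a simplex into orthoschemes

Our relations in $\mathcal P^n$ will come from identities between indicator functions.

**Lemma 2.** If $\sum_in_i1_{P_i}=0$ almost everywhere in $\mathbf R^n$, with $n_i\in\mathbf Z$ and $P_i$ polytopes, then $\sum_in_i[P_i]=0$ in $\mathcal P^n$.

*Proof.* Cut all the $P_i$ by the finitely many hyperplanes spanned by facets of the simplices composing them. Each $P_i$ is the union of the cells that it contains, so $\sum_in_i[P_i]=\sum_c\big(\sum_{i:\,c\subset P_i}n_i\big)[c]$. The inner sum is the value of $\sum n_i1_{P_i}$ in the interior of $c$, which is $0$. $\square$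

The next lemma writes any simplex as a signed sum of orthoschemes, all of which start at a point $N$ of our choice. The freedom to choose $N$, even outside the simplex, is essential in Section 6.

**Lemma 3 (signed decomposition).** Let $\sigma$ be an $n$-simplex in an $n$-dimensional Euclidean affine space and $N$ any point of that space. For a flag of faces $F_0\subset F_1\subset\dots\subset F_n=\sigma$, $\dim F_i=i$, let $Q_n=N$ and let $Q_{i-1}$ be the orthogonal projection of $Q_i$ to $\mathrm{aff}\,F_{i-1}$. Then the differences $Q_i-Q_{i-1}$ are pairwise orthogonal, and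
$$1_\sigma=\sum_{\text{flags}}\varepsilon\,1_{\mathrm{conv}(Q_0,\dots,Q_n)}\quad\text{a.e.},$$
with $\varepsilon\in\{0,\pm1\}$ depending on the flag. If $\varepsilon\ne0$, then $\mathrm{conv}(Q_0,\dots,Q_n)$ is an orthoscheme.

Two small examples. For $\sigma=[0,1]\subset\mathbf R$ and $N=3$, the formula is $1_{[0,1]}=1_{[0,3]}-1_{[1,3]}$ a.e. For a triangle with $N$ one of its vertices, only the opposite side $F$ contributes, $Q_1$ is the foot of the altitude, and the triangle is the sum or the difference of two right triangles according as the foot lies on the side or on its extension (one of the two terms disappears if the foot is a vertex).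

*Proof.* *Orthogonality.* $Q_i-Q_{i-1}$ is orthogonal to $\mathrm{aff}\,F_{i-1}$, and this space contains $Q_j$ for all $j\le i-1$, hence all earlier differences.

*The identity* is proved by induction on $n$; the case $n=0$ is trivial, with $\varepsilon=1$.

**Step 1: cone from $N$ over the facets.** We claim that a.e.
$$1_\sigma=\sum_F\varepsilon_F\,1_{\mathrm{conv}(N\cup F)},\tag{3}$$
summed over the facets $F$, where $\varepsilon_F=1,-1,0$ according as $N$ lies on the same open side of $\mathrm{aff}\,F$ as $\sigma$, on the other open side, or on $\mathrm{aff}\,F$. Take $x\ne N$, not on any $\mathrm{aff}\,F$, and not on the affine span of $N$ and any face of codimension 2; this excludes a null set. Consider the ray $\rho=\{N+t(x-N):t\ge1\}$. If $N\notin\mathrm{aff}\,F$, then $x\in\mathrm{conv}(N\cup F)$ if and only if $\rho$ meets $F$: indeed $x=(1-s)N+sy$ with $y\in F$, $0<s\le1$, says exactly that $y=N+\frac1s(x-N)$. If $N\in\mathrm{aff}\,F$, then $\rho$ does not meet $\mathrm{aff}\,F$ at all, and $\varepsilon_F=0$. When $\rho$ does meet $F$, it crosses in the relative interior of $F$, moving away from $N$. So it leaves $\sigma$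 there if $\varepsilon_F=1$ and enters $\sigma$ if $\varepsilon_F=-1$. The right side of (3) at $x$ is thus the number of exits minus the number of entries of a ray that starts at $x$ and ends outside $\sigma$. That number is $1$ if $x\in\sigma$ and $0$ otherwise.

**Step 2: subdivide the facets.** For each $F$ with $\varepsilon_F\ne0$ apply the induction hypothesis to $F$ and the point $Q_{n-1}\in\mathrm{aff}\,F$, the projection of $N$. This gives an a.e. identity in $\mathrm{aff}\,F$ between $1_F$ and a signed sum of indicators of the sets $\mathrm{conv}(Q_0,\dots,Q_{n-1})$. Coning with apex $N\notin\mathrm{aff}\,F$ preserves it. The map $(y,s)\mapsto(1-s)N+sy$ on $\mathrm{aff}\,F\times(0,1]$ is injective and smooth, so it sends null sets to null sets. A point of its image lies in the cone over a convex set $Z\subset\mathrm{aff}\,F$ if and only if $y\in Z$. The only point of such a cone outside the image is $N$. Insert the coned identities in (3).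

*Nondegeneracy.* By construction $\varepsilon$ is a product of signs, one for each level $i$, and the sign at level $i$ vanishes when $Q_i\in\mathrm{aff}\,F_{i-1}$, that is, when $Q_i=Q_{i-1}$. So if $\varepsilon\ne0$, all differences are nonzero. $\square$

By Lemmas 2 and 3, $\mathcal P^n$ is generated by the classes of orthoschemes.

## 5. The alternating identity, and the term that survives in dimension 6

**Lemma 4.** For even $n\ge2$,
$$2[O(a_1,\dots,a_n)]=\sum_{i=1}^{n-1}(-1)^{i+1}[O(a_1,\dots,a_i)]\cdot[O(a_{i+1},\dots,a_n)].\tag{4}$$
For $n=6$,
$$2[O(a_1,\dots,a_6)]\equiv[T(a_1,a_2,a_3)]\cdot[T(a_4,a_5,a_6)]\pmod{C^6}.\tag{5}$$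

*Proof.* Use coordinates $t\in[0,1]^n$ for the point $\sum t_ia_ie_i$, and let
$$D_i=\{t_1\le\dots\le t_i,\ \ t_{i+1}\ge\dots\ge t_n\}\ (0\le i\le n),\qquad M_i=\{t_1\le\dots\le t_i\ge t_{i+1}\ge\dots\ge t_n\}\ (1\le i\le n).$$
Then $D_0=M_1$ and $D_n=M_n$. For $1\le i\le n-1$ compare $t_i$ with $t_{i+1}$ on $D_i$: where $t_i\ge t_{i+1}$ we are in $M_i$, where $t_i\le t_{i+1}$ we are in $M_{i+1}$. So $1_{D_i}=1_{M_i}+1_{M_{i+1}}$ a.e., and
$$\sum_{i=0}^n(-1)^i1_{D_i}=1_{M_1}+\sum_{i=1}^{n-1}(-1)^i(1_{M_i}+1_{M_{i+1}})+(-1)^n1_{M_n}=0\quad\text{a.e.},$$
because the middle sum telescopes to $-1_{M_1}+(-1)^{n-1}1_{M_n}$. The reflections $t_j\mapsto1-t_j$, $j\le i$, are isometries that reverse the first chain of inequalities. So $D_i\cong O(a_1,\dots,a_i)\times O(a_{i+1},\dots,a_n)$ for $1\le i\le n-1$, while $D_n\cong D_0=O(a_1,\dots,a_n)$. Since $n$ is even, $D_0$ and $D_n$ both appear with sign $+$. Lemma 2 gives (4). For $n=6$, the terms $i=1,5$ have a 1-dimensional factor and the terms $i=2,4$ a 2-dimensional one, so they lie in $C^6$; the term $i=3$ has sign $+$. $\square$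

For $n=2$, (4) says that two copies of a right triangle make a rectangle. For $n=4$ it says $2[O]=[1\cdot3]-[2\cdot2]+[3\cdot1]$ in an obvious shorthand, and everything on the right is in $C^4$. To remove the factor $2$ there is a cutting trick.

**Lemma 5.** For even $n\ge2$, $\mathcal P^n$ is generated by the orthogonal products $[X]\cdot[Y]$ of polytopes of dimensions $i$ and $n-i$, $1\le i\le n-1$.

*Proof.* It suffices to treat $O=O(a_1,\dots,a_n)$. Cut $\{1\ge t_1\ge\dots\ge t_n\ge0\}$ according to the number $i$ of coordinates with $t_j\ge\frac12$. For $i=0$ the piece is $\frac12O$, for $i=n$ it is a translate of $\frac12O$, and for $0<i<n$ it is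
$$\{1\ge t_1\ge\dots\ge t_i\ge\tfrac12\ge t_{i+1}\ge\dots\ge t_n\ge0\}\cong\tfrac12O(a_1,\dots,a_i)\times\tfrac12O(a_{i+1},\dots,a_n).$$
Hence
$$[O]=2[\tfrac12O]+\sum_{i=1}^{n-1}[\tfrac12O(a_1,\dots,a_i)]\cdot[\tfrac12O(a_{i+1},\dots,a_n)],$$
and $2[\frac12O]$ is an integer combination of products by Lemma 4. $\square$

In particular $\mathcal P^4=C^4$, because the types $1\cdot3$ and $2\cdot2$ are cylinders. In dimension 6 the same argument leaves exactly one kind of term, $[T(a,b,c)]\cdot[T(a',b',c')]$. Equation (5) says that this term is congruent to twice an orthoscheme, which by itself decides nothing. Reversing the orthoscheme by (1) only gives $[T(a_6,a_5,a_4)]\cdot[T(a_3,a_2,a_1)]$, the same product again.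

The way forward is to use (5) as a source of relations among products. We look for a 6-simplex whose double can be read modulo $C^6$ as a product of tetrahedra *in two different ways*. Orthoschemes are too rigid for this, so we first extend (5) to a larger class of simplices.

## 6. Joins of an orthogonal chain with a tetrahedron

**Lemma 6.** Let $f_1,f_2,f_3\in\mathbf R^6$ be orthonormal, let $W_0$ be the orthogonal complement of their span, and let $y,z,d>0$. Let $A_0\in\mathbf R^6$ and put
$$A_1=A_0+yf_1,\quad A_2=A_1+zf_2,\quad N=A_2+df_3,\quad W=N+W_0.$$
For a 3-simplex $Z\subset W$ let $\Sigma(Z)=\mathrm{conv}(A_0,A_1,A_2,Z)$. Then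
$$2[\Sigma(Z)]\equiv[T(y,z,d)]\cdot[Z]\pmod{C^6}.\tag{6}$$

If $Z$ is an orthoscheme walked from $N$, then $\Sigma(Z)$ is itself an orthoscheme and (6) is (5). The lemma says that $Z$ may be any tetrahedron in $W$, and in particular that $N$ need not belong to $Z$.

*Proof.*

**Step 1: joins respect a.e. identities.** The purpose is to transport identities from $W$ to $\mathbf R^6$. Modulo $W_0$ the four points $A_0,A_1,A_2,N$ are affinely independent. In particular $\Sigma(Z)$ is a nondegenerate simplex. Consider
$$(\alpha_0,\alpha_1,\alpha_2,w)\longmapsto\alpha_0A_0+\alpha_1A_1+\alpha_2A_2+\beta w,\qquad\beta=1-\alpha_0-\alpha_1-\alpha_2,$$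
on the 6-dimensional domain $\alpha_i\ge0$, $\beta>0$, $w\in W$. It is smooth. It is injective: the image point modulo $W_0$ has barycentric coordinates $\alpha_0,\alpha_1,\alpha_2,\beta$ with respect to $A_0,A_1,A_2,N$, so it determines them, and then $w$, since $\beta>0$. Let $Z'\subset W$ be a simplex. A point of $\Sigma(Z')$ can be written $\sum\alpha_i'A_i+\beta'w'$ with $w'\in Z'$ and the same constraints, except that $\beta'=0$ is allowed. By the uniqueness just shown, a point of the image lies in $\Sigma(Z')$ if and only if its $w$ lies in $Z'$. Points of $\Sigma(Z')$ outside the image have $\beta'=0$ and form a null set. Finally, smooth maps between 6-dimensional spaces send null sets to null sets. So an a.e. identity between indicators of simplices in $W$ yields the corresponding a.e. identity between the indicators of their joins $\Sigma(\cdot)$.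

**Step 2: cut $Z$ into orthoschemes that start at $N$.** Apply Lemma 3 in $W$ to $Z$ and the point $N$. Keeping the nonzero terms, $1_Z=\sum_j\varepsilon_j1_{Z_j}$ a.e., with $\varepsilon_j=\pm1$ and $Z_j=\mathrm{conv}(N,Q_2,Q_1,Q_0)$ an orthoscheme; the $Q_i$ depend on $j$. By Step 1, $1_{\Sigma(Z)}=\sum_j\varepsilon_j1_{\Sigma(Z_j)}$ a.e.

**Step 3: each join is an orthoscheme.** $\Sigma(Z_j)$ is the simplex with vertices $A_0,A_1,A_2,N,Q_2,Q_1,Q_0$, in this order. Its consecutive edges are $yf_1,zf_2,df_3$ and three pairwise orthogonal nonzero vectors of $W_0$. So it is an orthoscheme with legs $y,z,d,|NQ_2|,|Q_2Q_1|,|Q_1Q_0|$, and (5) gives $2[\Sigma(Z_j)]\equiv[T(y,z,d)]\cdot[Z_j]$.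

**Step 4: add up.** By Lemma 2, $[\Sigma(Z)]=\sum_j\varepsilon_j[\Sigma(Z_j)]$ and $[Z]=\sum_j\varepsilon_j[Z_j]$. Summing Step 3 with signs gives (6). $\square$

## 7. Two altitudes of one triangle: the exchange of legs

**Lemma 7.** For all $a,b,c,a',b',c',t>0$,
$$[T(a,b,c)]\cdot[T(a',b',c')]\equiv[T(ta,b,c)]\cdot[T(a'/t,b',c')]\pmod{C^6}.\tag{7}$$

The geometry behind this is that twice the area of a triangle is base times altitude in two ways. The product $aa'$ will be one such expression, $(ta)(a'/t)$ the other.

*Proof.* The case $t=1$ is trivial. If $t<1$, apply the case $1/t$ with $(ta,a'/t)$ in place of $(a,a')$: it reads $[T(ta,b,c)]\cdot[T(a'/t,b',c')]\equiv[T(a,b,c)]\cdot[T(a',b',c')]$. So let $t>1$.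

**Step 1: build one 6-simplex.** In a plane $\Pi$ take the triangle
$$B=(0,0),\qquad D=(a',0),\qquad J=(\sqrt{t^2-1}\,a,\ a).$$
Then $|BD|=a'$, $\mathrm{dist}(J,BD)=a$ and $|JB|=a\sqrt{(t^2-1)+1}=ta$. Twice the area of the triangle is $aa'$, so $\mathrm{dist}(D,JB)=aa'/(ta)=a'/t$. Let $\mathbf R^6=\Pi\oplus\langle g_1,g_2,g_3,g_4\rangle$, orthogonal, with $g_i$ orthonormal. Attach a chain of two steps to $J$ and another to $D$:
$$A_1=J+bg_1,\quad A_0=A_1+cg_2,\qquad D_1=D+b'g_3,\quad D_2=D_1+c'g_4,$$
$$S=\mathrm{conv}(A_0,A_1,J,B,D,D_1,D_2).$$

**Step 2: first reading, from the side of $J$.** The aim is to apply Lemma 6 with chain $A_0,A_1,A_2=J$ and with $N=(\sqrt{t^2-1}\,a,0)$, the foot of the perpendicular from $J$ to the line $BD$. The steps of the chain are $-cg_2$, $-bg_1$ and $(0,-a)\in\Pi$. They are orthogonal, with $y=c$, $z=b$, $d=a$. Here $W=N+\langle D-B,g_3,g_4\rangle$ contains $B,D,D_1,D_2$. The tetrahedron $Z=\mathrm{conv}(B,D,D_1,D_2)$ has consecutive edges $D-B$, $b'g_3$, $c'g_4$, so $Z\cong T(a',b',c')$. Since $\Sigma(Z)=S$,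
$$2[S]\equiv[T(c,b,a)]\cdot[T(a',b',c')].\tag{8}$$
The foot $N$ may lie outside the segment $BD$ (it does when $\sqrt{t^2-1}\,a>a'$). This is why Lemma 6 has to allow $N\notin Z$, and why signs are needed.

**Step 3: second reading, from the side of $D$.** Apply Lemma 6 with chain $D_2,D_1,D$ and $N'$ the foot of the perpendicular from $D$ to the line $JB$. The steps are $-c'g_4$, $-b'g_3$ and a vector of $\Pi$ of length $a'/t$ orthogonal to $JB$, so the legs are $c',b',a'/t$. Now $W'=N'+\langle J-B,g_1,g_2\rangle$ contains $B,J,A_1,A_0$, and $Z'=\mathrm{conv}(B,J,A_1,A_0)$ has consecutive edges $J-B$, $bg_1$, $cg_2$, so $Z'\cong T(ta,b,c)$. Again $\Sigma(Z')=S$, and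
$$2[S]\equiv[T(c',b',a'/t)]\cdot[T(ta,b,c)].\tag{9}$$

**Step 4: compare.** The right sides of (8) and (9) are congruent modulo $C^6$. With $T(x,y,z)\cong T(z,y,x)$ this is (7). $\square$

## 8. All products $3\cdot3$ lie in $C^6$

**Proposition 8.** $\mathcal P^3\cdot\mathcal P^3\subset C^6$. In particular $[\Delta_1\times\Delta_2]\in C^6$ for all 3-simplices $\Delta_1,\Delta_2$.

*Proof.* $\mathcal P^3$ is generated by orthoschemes (Section 4), so by biadditivity it suffices to treat $[T(a,b,c)]\cdot[T(a',b',c')]$. Lemma 7 rescales the first leg of one factor at the expense of the other factor, and reversal brings the third leg into first position. So we can make all three legs of the first factor equal, and then use Lemma 1. In detail, modulo $C^6$,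
$$\begin{aligned}
[T(a,b,c)]\cdot[T(a',b',c')]&\equiv[T(b,b,c)]\cdot[T(\tfrac{aa'}{b},b',c')]&&\text{(Lemma 7, }t=b/a)\\
&=[T(c,b,b)]\cdot[T(\tfrac{aa'}{b},b',c')]&&\text{(reversal)}\\
&\equiv[T(b,b,b)]\cdot[T(\tfrac{aca'}{b^2},b',c')]&&\text{(Lemma 7, }t=b/c)\\
&\equiv0&&\text{(Lemma 1). }\square
\end{aligned}$$

## 9. What is left after membership in $C^6$

We now know that $[\Delta_1\times\Delta_2]$ is an integer combination of classes $[B_j\times[0,h_j]]$. Two defects remain: the heights $h_j$ are arbitrary, and some coefficients may be negative.

Some heights are easy to change. If $h$ is a positive integer, slice $B\times[0,h]$ into $h$ copies of $B\times[0,1]$. If $B$ has an interval as an orthogonal factor, recut a rectangle, as in Section 3. A general base $B\subset\mathbf R^5$ offers no rectangle to recut. Instead we shall write $[B\times[0,h]]$ as a combination of cylinders of height 1 over *dilates* of $B$, and verify the equality with a complete set of invariants for cutting with translations only.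

## 10. Hadwiger invariants and the change of height

**Definition (Hadwiger invariants).** For convex $P\subset\mathbf R^n$ and a vector $u$, let $P_u$ be the face of $P$ on which $\langle\cdot,u\rangle$ is maximal (so $P_0=P$), and $P_{u_1,\dots,u_k}=(P_{u_1,\dots,u_{k-1}})_{u_k}$. For $1\le q\le n$ and $U=(u_1,\dots,u_{n-q})$ orthonormal put
$$h_U(P)=\sum_{\varepsilon\in\{\pm1\}^{n-q}}\varepsilon_1\cdots\varepsilon_{n-q}\,\mathrm{vol}_q\big(P_{\varepsilon_1u_1,\dots,\varepsilon_{n-q}u_{n-q}}\big),$$
with $\mathrm{vol}_q=0$ on faces of dimension $<q$.

For $q=n$ this is the volume. In the plane with $q=1$, $h_u(P)$ is the length of the edge with outer normal $u$ minus the length of the edge with outer normal $-u$. For a rectangle it is $0$ for every $u$. For the triangle $(0,0),(1,0),(0,1)$ and $u=(0,-1)$ it is $1-0=1$.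

**Theorem (JT) (Jessen–Thorup, Math. Scand. 43 (1978), 211–240; independently Sah, loc. cit.).** The function $h_U$ is additive on convex polytopes under dissection, and so extends uniquely to an additive function on all polytopes. Two polytopes in $\mathbf R^n$ are scissors congruent using translations only if and only if all their Hadwiger invariants $h_U$ agree.

**Lemma 9.** $C^n=C_1^n$ for all $n\ge2$.

*Proof.*

**Step 1: the invariants of a cylinder.** The purpose is to show that they are linear in the height and see the base only through its own invariants. Let $B\subset\mathbf R^{n-1}$ be convex, $I=[0,h]$, $P=B\times I$, $U=(u_1,\dots,u_{n-q})$, and write $u_j=(u_j',u_j'')\in\mathbf R^{n-1}\times\mathbf R$. Let $e_n$ be the last basis vector. A linear functional on a product is maximal exactly on the product of the maximal faces of the factors. Hence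
$$P_{u_1,\dots,u_k}=B_{u_1',\dots,u_k'}\times I_{u_1'',\dots,u_k''},$$
where a direction $0$ imposes nothing; the same holds with signs $\varepsilon_j$.

(a) Suppose all $u_j''=0$. The faces in question are $B_{\varepsilon_1u_1',\dots}\times I$. If $q\ge2$, then $h_U(P)=h\cdot h_U(B)$, where $h_U(B)$ involves $(q-1)$-volumes in $\mathbf R^{n-1}$. If $q=1$, then $U$ is an orthonormal basis of $\mathbf R^{n-1}$, all the faces $B_{\varepsilon_1u_1',\dots}$ are points, and $h_U(P)=h\sum_\varepsilon\prod_j\varepsilon_j=0$.

(b) Otherwise $h_U(P)=0$. To see this let $i$ be the first index with $u_i''\ne0$. There are three cases.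

* $u_i'=0$. Then $u_i=\pm e_n$, and $u_j''=0$ for $j\ne i$ by orthogonality. With the other signs fixed, the terms with $\varepsilon_i=\pm1$ are the volumes of translates of the same face (the $I$-factor is one endpoint or the other), with opposite signs. They cancel.
* $u_i'\ne0$ and $e_n\notin\mathrm{span}\,U$. Then $u_1',\dots,u_{n-q}'$ are independent: a relation $\sum c_ju_j'=0$ makes $\sum c_ju_j$ a multiple of $e_n$ in $\mathrm{span}\,U$, hence $0$, so all $c_j=0$. On the final $B$-face all the functionals $u_j'$ are constant, so it has dimension at most $(n-1)-(n-q)=q-1$. The $I$-factor is a point because $u_i''\ne0$. So all the $q$-volumes vanish.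
* $u_i'\ne0$ and $e_n\in\mathrm{span}\,U$. Let $k$ be minimal with $e_n\in\mathrm{span}(u_1,\dots,u_k)$. As $\langle e_n,u_j\rangle=0$ for $j<i$, we have $k\ge i$, and $k=i$ would give $e_n=\pm u_i$, contrary to $u_i'\ne0$. So $k>i$, and before step $k$ the $I$-factor is already a point. Write $e_n=\sum_{j\le k}c_ju_j$ with $c_k\ne0$. Projecting to $\mathbf R^{n-1}$ gives $u_k'\in\mathrm{span}(u_1',\dots,u_{k-1}')$. The functionals $u_1',\dots,u_{k-1}'$ are constant on the $B$-factor reached after $k-1$ steps, hence so is $u_k'$, and $u_k$ is constant on the whole face reached after $k-1$ steps. Thus $\varepsilon_k=\pm1$ lead to the same faces with opposite signs, and the terms cancel.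

By additivity, for every polytope $B\subset\mathbf R^{n-1}$,
$$h_U(B\times[0,h])=\begin{cases}h\cdot h_U(B)&\text{if }q\ge2\text{ and }U\subset\mathbf R^{n-1},\\0&\text{otherwise.}\end{cases}\tag{10}$$
An invariant of $B$ that involves $r$-volumes, $1\le r\le n-1$, satisfies $h_U(\lambda B)=\lambda^rh_U(B)$ for the dilate $\lambda B$.

**Step 2: choose dilations.** We need integers $c_j$ and $\lambda_j>0$, finitely many, with
$$\sum_jc_j\lambda_j^r=h\qquad\text{for all }r=1,\dots,n-1.\tag{11}$$
Let $\gamma(\lambda)=(\lambda,\lambda^2,\dots,\lambda^{n-1})$ and let $G\subset\mathbf R^{n-1}$ be the subgroup generated by all $\gamma(\lambda)$, $\lambda>0$. It contains every $\sum_{j=1}^{n-1}(\gamma(\lambda_j)-\gamma(j))$. As a function of $(\lambda_1,\dots,\lambda_{n-1})$ this has Jacobian determinant $\det(r\lambda_j^{r-1})_{r,j}$, which is $(n-1)!$ times a Vandermonde determinant, nonzero at $\lambda_j=j$. By the inverse function theorem the values for $\lambda_j$ near $j$ fill a neighborhood of $0$. So $G$ is an open subgroup of the connected group $\mathbf R^{n-1}$, and $G=\mathbf R^{n-1}$. In particular $(h,\dots,h)\in G$, which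 is (11).

**Step 3: conclude with (JT).** By (10) and (11), $[B\times[0,h]]$ and $\sum_jc_j[\lambda_jB\times[0,1]]$ have the same Hadwiger invariants. Move the terms with $c_j<0$ to the other side. Each side is then represented by a disjoint union of translates of cylinders (the $h_U$ are translation invariant), and neither side is empty, since (11) with $h>0$ forces some $c_j>0$. By (JT) these two polytopes are scissors congruent, even by translations. Hence $[B\times[0,h]]=\sum_jc_j[\lambda_jB\times[0,1]]\in C_1^n$. $\square$

## 11. Absorbing the negative part, and the proof of Theorem 1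

**Lemma 10.** If $P\subset\mathbf R^n$ ($n\ge2$) is a polytope with $[P]\in C^n$, then $P$ is scissors congruent to $B\times[0,1]$ for some polytope $B\subset\mathbf R^{n-1}$.

*Proof.* Write $I=[0,1]$.

**Step 1: one positive and one negative cylinder.** By Lemma 9, $[P]$ is a signed sum of classes of cylinders of height 1. Placing translates of the bases disjointly, $[P]=[B_+\times I]-[B_-\times I]$ with $B_\pm\subset\mathbf R^{n-1}$ polytopes or empty.

**Step 2: replace the negative base by a box.** The purpose is that a box is easy to fit into other polytopes. Choose a box $K$ containing $B_-$ in its interior and let $L=\overline{K\setminus B_-}$, a polytope. Then $[K\times I]=[B_-\times I]+[L\times I]$. Let $B''$ be a disjoint union of translates of $B_+$ and $L$. We get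
$$[P]+[K\times I]=[B_+\times I]+[L\times I]=[B''\times I].\tag{12}$$
Taking volumes, $\mathrm{vol}\,B''=\mathrm{vol}\,P+\mathrm{vol}\,K>\mathrm{vol}\,K$.

**Step 3: fit $K$ into $B''$.** Take the cubic grid of mesh $\epsilon$ in $\mathbf R^{n-1}$. As $\epsilon\to0$, the number of grid cubes meeting $K$, times $\epsilon^{n-1}$, tends to $\mathrm{vol}\,K$, and the number of grid cubes contained in $B''$, times $\epsilon^{n-1}$, tends to $\mathrm{vol}\,B''$. So for small $\epsilon$ there are more of the latter, and the pieces $K\cap(\text{cube})$ of positive volume can be translated into distinct cubes contained in $B''$. Their union is a polytope $K'\subset B''$ scissors congruent to $K$.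

**Step 4: cancel.** Put $B=\overline{B''\setminus K'}$, a polytope of positive volume. Then $[B''\times I]=[K'\times I]+[B\times I]=[K\times I]+[B\times I]$, and (12) gives $[P]=[B\times I]$. By (Z), $P$ is scissors congruent to $B\times I$. $\square$

**Proof of Theorem 1.** By Proposition 8, $[\Delta_1\times\Delta_2]\in C^6$. Apply Lemma 10 with $n=6$. $\blacksquare$

So the answer to Jessen's problem is yes.

## 12. All polytopes in $\mathbf R^6$, and products in other dimensions

**Proof of Theorem 2.** By Lemma 5, $\mathcal P^6$ is generated by products of types $1\cdot5$, $2\cdot4$ and $3\cdot3$. The first two lie in $C^6$ by (2), because $\mathcal P^1=C^1$ and $\mathcal P^2=C^2$. The third lies in $C^6$ by Proposition 8. So $\mathcal P^6=C^6$, and Lemma 10 applies. $\blacksquare$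

**Proof of Theorem 3.** *First statement.* We have $\mathcal P^1=C^1$ and $\mathcal P^2=C^2$; also $\mathcal P^4=C^4$ (by Lemma 5, with types $1\cdot3$ and $2\cdot2$) and $\mathcal P^6=C^6$. If some $d_i\in\{1,2,4,6\}$, then $[P_i]\in C^{d_i}$, and multiplying by the remaining factors stays in the cylinder subgroup by (2), so $[P]\in C^n$. If $d_i=d_j=3$ with $i\ne j$, then $[P_i]\cdot[P_j]\in C^6$ by Proposition 8, and again $[P]\in C^n$ by (2) if there are further factors. In either case Lemma 10 applies.

*Last statement.* Group the factors of the product into two, of dimensions $p\le q$ with $p+q=n$. The pairs with neither entry in $\{1,2\}$ are as follows.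

* For $n=2,3,4,5$: none.
* For $n=6$: $(3,3)$.
* For $n=7$: $(3,4)$.
* For $n=9$: $(3,6)$ and $(4,5)$.
* For $n=11$: $(3,8)$, $(4,7)$ and $(5,6)$.

Each of these contains an element of $\{4,6\}$ or is $(3,3)$, with the single exception of $(3,8)$. So outside that exception the first statement, applied to the two grouped factors, gives the claim. For $(3,8)$, Lemma 5 writes the class of the 8-dimensional factor as an integer combination of products of types $1\cdot7$, $2\cdot6$, $3\cdot5$ and $4\cdot4$. Multiplied by the 3-dimensional factor, these become types $3\cdot1\cdot7$, $3\cdot2\cdot6$, $3\cdot3\cdot5$ and $3\cdot4\cdot4$. Each contains a factor of dimension $1$, $2$ or $4$, or two factors of dimension $3$, so each lies in $C^{11}$ by the argument for the first statement. Hence $[P]\in C^{11}$, and Lemma 10 applies. $\blacksquare$
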